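\title{The square of a positive operator dominated by a strictly singular operator}

\begin{abstract}
Let $E$ be a Banach lattice and let $0\le R\le T:E\to E$ with $T$ strictly singular. We prove that $R^2$ is strictly singular. The exponent cannot be lowered: $R$ may fail to be strictly singular even when $T$ has rank one. The main step is a domination theorem with no assumption on the domain: if $0\le R\le T:E\to F$, the operator $T$ is strictly singular and $F$ has order continuous norm, then $R$ is strictly singular. A factorization through order continuous lattices reduces the statement on squares to this theorem, and for $\sigma$-Dedekind complete $F$ it determines the operators $S$ on $F$ for which $SR$ is always strictly singular.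
\end{abstract}

\section{The question and the results}\label{sec:intro}

Operators are bounded and linear. Scalars are real until Section~\ref{sec:complex}, where all results are transferred to complex scalars.

An operator $S:X\to Y$ between Banach spaces is \emph{strictly singular} if there is no infinite-dimensional closed subspace $M\subseteq X$ such that $S|_M$ is an isomorphism onto its image, that is, such that $S$ is \emph{bounded below} on $M$: $\|Sx\|\ge c\|x\|$ for all $x\in M$ and some $c>0$. Such an operator preserves no infinite-dimensional piece of the geometry of $X$. Compact operators are strictly singular, since a closed subspace on which a compact operator is bounded below has a compact unit ball.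

A \emph{Banach lattice} is a Banach space with a vector lattice order in which $|x|\le|x'|$ implies $\|x\|\le\|x'\|$. An operator between Banach lattices is \emph{positive} if it maps the cone $E_+=\{x:x\ge0\}$ into the cone of the range, and $0\le R\le T$ means that $R$ and $T-R$ are positive. Applying $R$ to $-|x|\le x\le|x|$ gives
\begin{equation}\label{eq:dom}
|Rx|\le R|x|\le T|x|\qquad(x\in E).
\end{equation}
Does strict singularity pass from $T$ to $R$? On positive vectors $\|Rx\|\le\|Tx\|$, so $R$ is as small as $T$ there. But strict singularity is tested on subspaces, whose vectors have no fixed sign, and $Tx$ may be small through a cancellation in which $R$ takes no part: for $T(s,t)=s+t$ and $R(s,t)=s$ on $\mathbb{R}^2$, the vector $(1,-1)$ is annihilated by $T$ and not by $R$. In infinite dimensions this can happen on a whole subspace.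

\begin{proposition}\label{prop:example}
On $E=\ell_1\oplus\ell_\infty$ there are operators $0\le R\le T$ with $T$ of rank one and $R$ not strictly singular.
\end{proposition}

One therefore turns to powers. It is known that if $0\le R\le T:E\to E$ and $T$ is strictly singular, then $R^4$ is strictly singular, and the following question is posed in \cite{Dom}: \emph{for every Banach lattice $E$ and all such $R$ and $T$, must $R^3$, or even $R^2$, be strictly singular?} The operator built for Proposition~\ref{prop:example} satisfies $R^2=0$, so it gives no evidence against the smallest exponent, and the answer is yes.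

\begin{theorem}\label{thm:square}
Let $E_1,E_2,E_3$ be Banach lattices and let $0\le R_1\le T_1:E_1\to E_2$ and $0\le R_2\le T_2:E_2\to E_3$ with $T_1$ and $T_2$ strictly singular. Then $R_2R_1$ is strictly singular. In particular, if $0\le R\le T:E\to E$ and $T$ is strictly singular, then $R^2$ and $R^3$ are strictly singular.
\end{theorem}

The defect in Proposition~\ref{prop:example} lies in the range $\ell_\infty$. A Banach lattice $F$ has \emph{order continuous norm} if $\|f_\alpha\|\to0$ for every decreasing net with infimum $0$. The spaces $c_0$ and $L_p$, $1\le p<\infty$, have this property; $\ell_\infty$ does not, as the indicators of the sets $\{n,n+1,\dots\}$ show.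

\begin{theorem}\label{thm:oc}
Let $E$ and $F$ be Banach lattices and let $0\le R\le T:E\to F$. If $F$ has order continuous norm and $T$ is strictly singular, then $R$ is strictly singular.
\end{theorem}

To pass from Theorem~\ref{thm:oc} to Theorem~\ref{thm:square}, the second factor $R_2$ must make up for the lack of order continuity of $E_2$. The property that allows this is order continuity as seen through an operator.

\begin{definition}\label{def:O}
An operator $S:F\to X$ from a Banach lattice to a Banach space has \emph{property (O)} if $\|Sz_k\|\to0$ whenever $(z_k)\subset F$ and $x\in F_+$ satisfy $\sum_{k\le N}|z_k|\le x$ for all $N$.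
\end{definition}

The condition on $(z_k)$ passes to subsequences. So $S$ fails (O) exactly when there are such $x$ and $(z_k)$ with $\inf_k\|Sz_k\|>0$; we call them a \emph{witness}. The model is the identity of $\ell_\infty$, with $z_k=e_k$ and $x=\mathbf{1}$. We say that $S$ \emph{fixes a copy of $c_0$} if it is bounded below on a subspace isomorphic to $c_0$, and that $F$ is \emph{$\sigma$-Dedekind complete} if every sequence in $F$ that has an upper bound has a supremum.

\begin{theorem}\label{thm:O}
Let $F$ be a Banach lattice, $X$ a Banach space and $S:F\to X$ an operator.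
\begin{itemize}
\item[(i)] Suppose that $S$ has property (O); for example, $S$ fixes no copy of $c_0$, or $S$ is positive and dominated by an operator with (O). If $E$ is a Banach lattice and $0\le R\le T:E\to F$ with $T$ strictly singular, then $SR$ is strictly singular.
\item[(ii)] If $F$ is $\sigma$-Dedekind complete and $S$ fails (O), there are $0\le R\le T:\ell_1\to F$ with $T$ of rank one and $SR$ not strictly singular.
\end{itemize}
So for $\sigma$-Dedekind complete $F$, property (O) is necessary and sufficient for the conclusion of (i) to hold for all $E,R,T$; in particular, for such $F$ the conclusion of Theorem~\ref{thm:oc} holds for all $E$ if and only if $F$ has order continuous norm.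
\end{theorem}

Section~\ref{sec:examples} proves Proposition~\ref{prop:example} and shows on matrices how $R$ is recovered from $T$. Section~\ref{sec:facts} lists the standard facts we use. The proof of Theorem~\ref{thm:oc} occupies Sections~\ref{sec:setup}--\ref{sec:case2}. Section~\ref{sec:factor} deduces Theorems~\ref{thm:O}(i) and~\ref{thm:square}, and Section~\ref{sec:necessity} completes the proof of Theorem~\ref{thm:O}.

\section{Rank-one majorants and matrices}\label{sec:examples}

\subsection*{Sign sequences}
Let $D=\bigcup_N\{-1,1\}^N$, a countably infinite set. For $d\in D$ put $s_n(d)=d_n$ if $n$ is at most the length of $d$, and $s_n(d)=1$ otherwise. Then $s_n\in\ell_\infty(D)$ takes the values $\pm1$, and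
\begin{equation}\label{eq:signs}
\Big\|\sum_n a_ns_n\Big\|_\infty=\sum_n|a_n|\qquad(a\in\ell_1).
\end{equation}
For $a$ supported in $\{1,\dots,N\}$, evaluate at a $d\in\{-1,1\}^N$ with $a_nd_n=|a_n|$; both sides are continuous in $a$.

\begin{proof}[Proof of Proposition~\ref{prop:example}]
Identify $\ell_\infty$ with $\ell_\infty(D)$ and define $R_0,T_0:\ell_1\to\ell_\infty$ by
\[
R_0a=\sum_n a_n\frac{\mathbf{1}+s_n}{2},\qquad T_0a=\Big(\sum_n a_n\Big)\mathbf{1}.
\]
Since $R_0e_n=(\mathbf{1}+s_n)/2\ge0$ and $(T_0-R_0)e_n=(\mathbf{1}-s_n)/2\ge0$, we have $0\le R_0\le T_0$, and $T_0$ has rank one. On the closed hyperplane $H=\{a:\sum_n a_n=0\}$, formula \eqref{eq:signs} gives $\|R_0a\|=\frac12\|a\|_1$, so $R_0$ is not strictly singular. On $E=\ell_1\oplus\ell_\infty$, with the coordinatewise order and the maximum norm, take $R(a,b)=(0,R_0a)$ and $T(a,b)=(0,T_0a)$.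
\end{proof}

\subsection*{The same formula with two ranges}
Every infinite-dimensional closed subspace $M$ of $\ell_1$ contains a sequence equivalent to the unit vector basis of $\ell_1$. Indeed, for each $n$ there is a unit vector in $M$ whose first $n$ coordinates vanish, so one can choose inductively unit vectors $x_k\in M$ and disjointly supported $b_k$ with $\|x_k-b_k\|_1\le\frac14$, and then $\|\sum a_kx_k\|_1\ge(\frac34-\frac14)\sum|a_k|$. Hence every operator from $\ell_1$ into a space that contains no copy of $\ell_1$ is strictly singular.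

\begin{example}\label{ex:rademacher}
Let $r_n(t)=\operatorname{sign}\sin(2^n\pi t)$ be the Rademacher functions on $[0,1]$, and for $a\in\ell_1$ put $Ra=\sum_n a_n(\mathbf{1}+r_n)/2$ and $Ta=(\sum_n a_n)\mathbf{1}$, so that $0\le R\le T$. Each sign pattern of $(r_1,\dots,r_N)$ occurs on a set of positive measure, so \eqref{eq:signs} holds for $(r_n)$ in $L_\infty[0,1]$, and $R:\ell_1\to L_\infty[0,1]$ is not strictly singular. As an operator into $L_1[0,1]$, however, $R$ factors through the reflexive space $L_2[0,1]$, which contains no copy of $\ell_1$, so it is strictly singular. It is not compact: for $n\ne m$ the function $|r_n-r_m|$ equals $2$ on a set of measure $\frac12$ and vanishes elsewhere, so $\|Re_n-Re_m\|_1=\frac12$.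
\end{example}

\subsection*{Recovering $R$ from $T$}
Let $0\le R\le T:\ell_1\to\ell_q$, $1\le q\le\infty$, with matrices $r_{ij}=(Re_j)_i$ and $t_{ij}=(Te_j)_i$. Then $r_{ij}=\rho_{ij}t_{ij}$ with $0\le\rho_{ij}\le1$. Let $D_i$ be the multiplication by the sequence $(\rho_{ij})_j$ on $\ell_1$, and let $P_i$ be the projection onto the $i$th coordinate of $\ell_q$. Then
\[
(Rx)_i=\sum_j t_{ij}\rho_{ij}x_j=(TD_ix)_i,\qquad\text{that is,}\qquad P_iR=P_iTD_i .
\]
For the pair $T(s,t)=s+t$, $R(s,t)=s$ this reads $R(s,t)=T(s,0)$: a multiplication on the domain removes the cancellation. The operators $S_N=\sum_{i\le N}P_iTD_i$ are sums of products that contain the factor $T$, and by \eqref{eq:dom}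
\[
|(R-S_N)x|\le(I-P_1-\dots-P_N)\,Ty\qquad\text{whenever }|x|\le y .
\]
For $q<\infty$ the right side tends to $0$ in norm, so $S_N\to R$ uniformly on each order interval $[-y,y]=\{x:|x|\le y\}$. For $q=\infty$ and the operators $R_0,T_0$ above, $T_0y$ is constant and its tails do not shrink.

The general form of this approximation, Lemma~\ref{lem:mult}, uses operators $\sum_j\mathbf{1}_{B_j}T(\rho_j\,\cdot)$ with sets $B_j$ in place of coordinates. Example~\ref{ex:rademacher} marks its limit. There all such operators have finite rank and $R:\ell_1\to L_1[0,1]$ is not compact, so the approximation cannot be uniform on the unit ball of $E$. We shall need it only on the unit ball of a subspace $M$ on which $R$ is bounded below, and we shall have to show that this ball lies almost inside an order interval.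

\section{Standard facts}\label{sec:facts}

We write $(x_n)\sim\ell_1$ if $\kappa\sum|a_n|\le\|\sum a_nx_n\|\le\kappa'\sum|a_n|$ for all finitely supported $(a_n)$ and some $\kappa,\kappa'>0$, and $(x_n)\sim c_0$ for the same estimate with $\max|a_n|$ in place of $\sum|a_n|$. An \emph{ideal} of a vector lattice is a subspace $I$ such that $|x|\le|x'|$ and $x'\in I$ imply $x\in I$. For $y\ge0$ the \emph{principal ideal} is $I_y=\bigcup_{N}[-Ny,Ny]$; the closure of an ideal of a Banach lattice is an ideal. Vectors $x,x'$ are \emph{disjoint} if $|x|\wedge|x'|=0$, and $u\ge0$ is a \emph{weak unit} if only $0$ is disjoint from it. A linear map $Q$ is a \emph{lattice homomorphism} if $Q(x\vee x')=Qx\vee Qx'$. For a finite measure $\nu$, a bounded set $W\subset L_1(\nu)$ is \emph{equi-integrable} if $\sup_{f\in W}\int_A|f|\,d\nu\to0$ as $\nu(A)\to0$.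

\begin{itemize}
\item[(F1)] (Kato) Sums of two strictly singular operators, their compositions with operators on either side, and their norm limits are strictly singular.
\item[(F2)] Let $\nu$ be a finite measure. A bounded sequence in $L_1(\nu)$ that is not equi-integrable has a subsequence $\sim\ell_1$ (Kadec--Pe{\l}czy\'nski). A sequence $\sim\ell_1$ in $L_1(\nu)$ is not equi-integrable (Dunford--Pettis).
\item[(F3)] (Bessaga--Pe{\l}czy\'nski) If $\sum w_k$ is weakly unconditionally Cauchy, meaning that $\sum|\xi(w_k)|<\infty$ for every bounded functional $\xi$, and $\inf_k\|w_k\|>0$, then $(w_k)$ has a subsequence $\sim c_0$.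
\item[(F4)] \cite[Theorem~4.9]{AB} A Banach lattice $F$ has order continuous norm if and only if every increasing sequence $0\le x_1\le x_2\le\dots\le x$ in $F$ is norm Cauchy.
\item[(F5)] \cite[Theorem~1.b.14]{LT} An order continuous Banach lattice with a weak unit is order isometric to an ideal $X$ of $L_1(\mu)$, for some probability $\mu$, with a lattice norm $\|\cdot\|$ such that $L_\infty(\mu)\subset X$ densely, $\|f\|_1\le\|f\|$ for $f\in X$, and $\|f\|\le2\|f\|_\infty$ for $f\in L_\infty(\mu)$.
\item[(F6)] (Kakutani) The principal ideal $I_y$ of a Banach lattice, normed by $\inf\{t>0:|x|\le ty\}$, is lattice isometric to $C(K)$ for some compact Hausdorff space $K$, with $y$ corresponding to $\mathbf{1}$.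
\item[(F7)] (Rosenthal \cite{Ros}) If $U:\ell_\infty\to X$ and $\inf_k\|Ue_k\|>0$, there is an infinite set $A\subseteq\mathbb{N}$ such that $U$ is bounded below on $\ell_\infty(A)$, the space of bounded sequences that vanish off $A$. This fact is used only for Theorem~\ref{thm:O}(ii).
\end{itemize}

By (F6), an inequality between expressions built from finitely many variables by sums, scalar multiples, $\vee$ and $\wedge$ that holds for real numbers holds in every Banach lattice: given $x_1,\dots,x_n$, read it pointwise in $I_y=C(K)$ with $y=\sum|x_i|$. We use in this way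
\begin{gather}
x-x\wedge b=(x-b)^+,\qquad x-(x-b)^+=x\wedge b,\label{eq:lat1}\\
|x^+\wedge b-x'^+\wedge b|\le|x-x'|,\qquad\Big|\bigvee_{j\le n}x_j-\bigvee_{j\le n}x_j'\Big|\le\sum_{j\le n}|x_j-x_j'|,\label{eq:lat2}\\
h=(x\wedge b)\vee(-b),\ b\ge0\quad\Longrightarrow\quad|h|\le b,\quad|x-h|=(|x|-b)^+.\label{eq:trunc}
\end{gather}
If $v_1,\dots,v_N$ are pairwise disjoint, then as functions on $K$ at most one of them is nonzero at each point, so $|\sum a_nv_n|=\sum|a_n||v_n|=\bigvee|a_nv_n|$. Thus $\|\sum a_nv_n\|$ depends only on the numbers $|a_n|$, and $|a_n|\,\|v_n\|\le\|\sum_j a_jv_j\|$.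

\section{Reduction to function spaces}\label{sec:setup}

Let $0\le R\le T:E\to F$ be as in Theorem~\ref{thm:oc}, and suppose that $\|Rx\|\ge c\|x\|$ for all $x$ in an infinite-dimensional closed subspace $M$, with $c>0$. We seek a contradiction. Replacing $M$ by the closed span of a linearly independent sequence, we may assume that $M$ is separable.

\subsection*{The domain}
The matrix computation needs multiplication operators on the domain. A general Banach lattice comes with no supply of them, but a principal ideal does. Let $(m_k)$ be dense in the unit ball $B_M$ of $M$, and put $y=\sum_k2^{-k}|m_k|$ and $E_0=\overline{I_y}$. Since $|m_k|\le2^ky$, each $m_k$ lies in $I_y$, and so $M\subseteq E_0$. Identify $I_y$ with $C(K)$ by (F6). For $\rho\in C(K)$ and $x\in I_y$ we have $|\rho x|\le\|\rho\|_\infty|x|$, hence $\|\rho x\|\le\|\rho\|_\infty\|x\|$ in the norm of $E$, and multiplication by $\rho$ extends to an operator $D_\rho$ on $E_0$.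

\subsection*{The range}
Let $u=Ty$ and $F_0=\overline{I_u}$. By \eqref{eq:dom}, $R$ and $T$ map $[-Ny,Ny]$ into $[-Nu,Nu]$, hence $E_0$ into $F_0$; in particular $u\ne0$, because $R$ does not vanish on $M$. The closed ideal $F_0$ is a Banach lattice that inherits the criterion (F4) from $F$. A vector of $F_0$ disjoint from $u$ is disjoint from all of $I_u$, hence by continuity from itself, so $u$ is a weak unit of $F_0$. We represent $F_0$ by (F5) as an ideal of $L_1(\Omega,\Sigma,\mu)$. Order continuity will be used through this representation and through the following property: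
\begin{equation}\label{eq:ac}
\text{for each }f\in F_0,\qquad\|f\mathbf{1}_A\|\to0\quad\text{as }\mu(A)\to0.
\end{equation}
If \eqref{eq:ac} failed, there would be $\delta>0$ and sets $A_k$ with $\mu(A_k)\le2^{-k}$ and $\|f\mathbf{1}_{A_k}\|\ge\delta$. The functions $|f|\mathbf{1}_{\bigcup_{j\ge k}A_j}$ decrease to $0$ almost everywhere, so their infimum in $F_0$ is $0$, and their norms are at least $\delta$. This contradicts order continuity.

From now on $R$ and $T$ act from $E_0$ to $F_0$, and $T$ is still strictly singular. The formula $\varphi(x)=\int Tx\,d\mu$ defines a positive functional on $E_0$, with $\varphi(|x|)=\|T|x|\|_1\le\|T\|\,\|x\|$.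

\subsection*{The dichotomy}
The space $R(M)$ carries two norms, $\|\cdot\|_1\le\|\cdot\|$. Put
\[
c_1=\inf\{\|Rx\|_1:x\in M,\ \|x\|=1\}.
\]
If $c_1>0$, we may replace $F_0$ by $L_1(\mu)$, where measure theory is available (Section~\ref{sec:case1}). If $c_1=0$, then $R(M)$ contains functions of large norm and small integral; they are concentrated on small sets, which can be made disjoint (Section~\ref{sec:case2}).

\section{The case $c_1>0$: approximation by multipliers}\label{sec:case1}

\begin{lemma}\label{lem:mult}
Let $K$ be a compact Hausdorff space, $(\Omega,\Sigma,\mu)$ a probability space and $0\le R\le T:C(K)\to L_1(\mu)$. For each $\varepsilon>0$ there are a finite measurable partition $(B_j)$ of $\Omega$ and functions $\rho_j\in C(K)$ with $0\le\rho_j\le1$ such that $Sf=\sum_j\mathbf{1}_{B_j}T(\rho_jf)$ satisfies $\|Rf-Sf\|_1\le\varepsilon$ whenever $|f|\le1$.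
\end{lemma}

The matrix of a positive operator $V:C(K)\to L_1(\mu)$ should be a measure $m_V$ on $K\times\Omega$ that integrates $f\otimes\mathbf{1}_B$ to $\int_BVf\,d\mu$, where $(f\otimes g)(k,l)=f(k)g(l)$, and the quotients $\rho_{ij}$ should become the density of $m_R$ with respect to $m_T$. The difficulty is countable additivity. We replace $\Omega$ by a compact space, on which the Riesz representation theorem provides it.

\begin{proof}
The space $L_\infty(\mu)$ is the principal ideal of $\mathbf{1}$ in $L_1(\mu)$, so (F6) gives a compact space $L$ and a lattice isometry $g\mapsto\hat g$ of $L_\infty(\mu)$ onto $C(L)$ with $\hat{\mathbf{1}}=\mathbf{1}$. A real number $t$ satisfies $t\wedge(1-t)=0$ exactly when $t\in\{0,1\}$, so the solutions of $e\wedge(\mathbf{1}-e)=0$ are the indicators of measurable sets in $L_\infty(\mu)$ and the indicators of clopen sets in $C(L)$. Hence each $B\in\Sigma$ determines a clopen set $\hat B$ with $\widehat{\mathbf{1}_B}=\mathbf{1}_{\hat B}$. This correspondence preserves complements, and it preserves intersections because $\mathbf{1}_{B\cap B'}=\mathbf{1}_B\wedge\mathbf{1}_{B'}$;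 also $\hat B=\emptyset$ if and only if $\mu(B)=0$. Simple functions are dense in $L_\infty(\mu)$, so the functions $\mathbf{1}_{\hat B}$ span a dense subspace of $C(L)$ and therefore separate the points of $L$.

Let $\mathcal{A}\subseteq C(K\times L)$ consist of the functions $\Theta=\sum_jf_j\otimes\mathbf{1}_{\hat B_j}$ with $(B_j)$ a finite measurable partition of $\Omega$ and $f_j\in C(K)$. Two such functions can be written over a common refinement of their partitions, so $\mathcal{A}$ is an algebra. It contains the constants and separates points, so it is dense in $C(K\times L)$ by the Stone--Weierstrass theorem. For $0\le V\le T$ put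
\[
\Lambda_V(\Theta)=\sum_j\int_{B_j}Vf_j\,d\mu .
\]
The sum does not change when the partition is refined, and for a given partition $\Theta$ determines $f_j$ whenever $\mu(B_j)>0$, since then $\hat B_j\ne\emptyset$. So $\Lambda_V$ is a well-defined linear functional on $\mathcal{A}$. If $\Theta\ge0$, then $f_j\ge0$ whenever $\mu(B_j)>0$, and so $\Lambda_V(\Theta)\ge0$. Applying this to $\|\Theta\|_\infty\mathbf{1}\pm\Theta$ gives $|\Lambda_V(\Theta)|\le\|\Theta\|_\infty\Lambda_V(\mathbf{1})$, so $\Lambda_V$ extends by continuity to $C(K\times L)$. The extension is positive: if $\Theta_n\in\mathcal{A}$ tend to $\Theta\ge0$, so do the functions $\Theta_n+\|\Theta_n-\Theta\|_\infty\mathbf{1}\ge0$. Let $m_V$ be the representing Radon measure.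

From $\Lambda_T=\Lambda_R+\Lambda_{T-R}$ we get $m_T=m_R+m_{T-R}$, so $m_R\le m_T$ and $dm_R=\rho\,dm_T$ with $0\le\rho\le1$ by the Radon--Nikodym theorem. Since $C(K\times L)$ is dense in $L_1(m_T)$ and $\mathcal{A}$ is uniformly dense in $C(K\times L)$, there is $\sigma=\sum_j\rho_j\otimes\mathbf{1}_{\hat B_j}\in\mathcal{A}$ with $\|\rho-\sigma\|_{L_1(m_T)}\le\varepsilon$. Replacing each $\rho_j$ by $(\rho_j\vee0)\wedge1$ does not increase $|\rho-\sigma|$, so we may assume $0\le\rho_j\le1$.

Let $|f|\le1$, let $C$ and $C'$ be the sets where $Rf-Sf$ is positive and negative, and let $g=\mathbf{1}_C-\mathbf{1}_{C'}$. We have $\Lambda_V(f'\otimes\mathbf{1}_{\hat B})=\int_BVf'\,d\mu$ for all $f'$ and $B$, and $\sigma\cdot(f\otimes\hat g)=\sum_j(\rho_jf)\otimes(\mathbf{1}_{\widehat{B_j\cap C}}-\mathbf{1}_{\widehat{B_j\cap C'}})$. Therefore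
\begin{align*}
\int gRf\,d\mu&=\Lambda_R(f\otimes\hat g)=\int(f\otimes\hat g)\,\rho\,dm_T,\\
\int gSf\,d\mu&=\sum_j\int g\mathbf{1}_{B_j}T(\rho_jf)\,d\mu=\int(f\otimes\hat g)\,\sigma\,dm_T .
\end{align*}
Since $|f\otimes\hat g|\le1$, we conclude that $\|Rf-Sf\|_1=\int g(Rf-Sf)\,d\mu\le\|\rho-\sigma\|_{L_1(m_T)}\le\varepsilon$.
\end{proof}

Assume now that $c_1>0$, and regard $R$ and $T$ as operators from $E_0$ to $L_1(\mu)$. By (F1), $T$ is still strictly singular, and $\|Rx\|_1\ge c_1\|x\|$ on $M$. Lemma~\ref{lem:mult} controls $R-S$ on multiples of $[-y,y]$. To use it on $B_M$ we must show that the parts of the $m_k$ outside $[-Ny,Ny]$ are uniformly small in the only sense that matters, namely after applying $T$ and integrating. By (F2), the obstruction would be a copy of $\ell_1$ in $M$, and the first step excludes it.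

\medskip\noindent\emph{Step 1: $T(B_{E_0})$ is equi-integrable.} Otherwise there are $x_n\in B_{E_0}$, sets $A_n$ with $\mu(A_n)\to0$ and $\eta>0$ with $\int_{A_n}|Tx_n|\,d\mu\ge\eta$. By (F2) we may assume $(Tx_n)\sim\ell_1$. Then $\|T\sum a_nx_n\|_1\ge\kappa\sum|a_n|\ge\kappa\|\sum a_nx_n\|$ for some $\kappa>0$, so $T$ is bounded below on the closed span of $(x_n)$, which is infinite-dimensional because the $Tx_n$ are linearly independent. This is a contradiction.

\medskip\noindent\emph{Step 2: $\sup_k\varphi\big((|m_k|-Ny)^+\big)\to0$ as $N\to\infty$.} Let $\nu$ be the finite Radon measure on $K$ that represents the positive functional $\varphi$ on $I_y=C(K)$. For $x\in I_y$ we have $\|x\|_{L_1(\nu)}=\varphi(|x|)\le\|T\|\,\|x\|$, so $(m_k)$ is bounded in $L_1(\nu)$. Suppose that it is not equi-integrable there. By (F2), along a subsequence and for some $\kappa>0$,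
\[
\kappa\sum|a_k|\le\Big\|\sum a_km_k\Big\|_{L_1(\nu)}\le\|T\|\,\Big\|\sum a_km_k\Big\|\le\frac{\|T\|}{c_1}\Big\|\sum a_kRm_k\Big\|_1 .
\]
Thus the bounded sequence $(Rm_k)$ has a subsequence $\sim\ell_1$ in $L_1(\mu)$, which is not equi-integrable by (F2). But $|Rm_k|\le T|m_k|\in T(B_{E_0})$, and this contradicts Step~1. So $(m_k)$ is equi-integrable in $L_1(\nu)$. Since $\nu(\{|m_k|>N\})\le\|T\|/N$ by Chebyshev's inequality,
\[
\varphi\big((|m_k|-Ny)^+\big)=\int(|m_k|-N)^+d\nu\le\int_{\{|m_k|>N\}}|m_k|\,d\nu\to0\quad\text{uniformly in }k.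
\]

\noindent\emph{Step 3: the contradiction.} Let $\delta=c_1/4$. Choose $N\ge1$ with $\sup_k\varphi((|m_k|-Ny)^+)\le\delta$, and apply Lemma~\ref{lem:mult} to the restrictions of $R$ and $T$ to $I_y=C(K)$ with $\varepsilon=\delta/N$. The resulting $S$ extends to the operator $x\mapsto\sum_j\mathbf{1}_{B_j}TD_{\rho_j}x$ from $E_0$ to $L_1(\mu)$, which is strictly singular by (F1). Fix $k$ and write $m_k=h+v$ with $h=(m_k\wedge Ny)\vee(-Ny)$. By \eqref{eq:trunc}, $|h|\le Ny$ and $|v|=(|m_k|-Ny)^+$. We have $|Rv|\le T|v|$ and $|Sv|\le\sum_j\mathbf{1}_{B_j}T(\rho_j|v|)\le\sum_j\mathbf{1}_{B_j}T|v|=T|v|$. Therefore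
\[
\|(R-S)m_k\|_1\le\|(R-S)h\|_1+\|Rv\|_1+\|Sv\|_1\le N\varepsilon+2\varphi(|v|)\le3\delta .
\]
By density, $\|(R-S)x\|_1\le3\delta\|x\|$ on $M$, and so $\|Sx\|_1\ge(c_1-3\delta)\|x\|=\delta\|x\|$ on $M$. This contradicts the strict singularity of $S$, and the case $c_1>0$ is impossible.

\section{The case $c_1=0$: almost disjoint sequences}\label{sec:case2}

Consider first an ideal situation: $M$ contains linearly independent vectors $x_n\ge0$ such that the $Rx_n$ are pairwise disjoint and the $Tx_n$ are pairwise disjoint. Signs are then irrelevant in the range, and domination acts without loss: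
\[
\Big\|T\sum a_nx_n\Big\|=\Big\|\sum|a_n|Tx_n\Big\|\ge\Big\|\sum|a_n|Rx_n\Big\|=\Big\|R\sum a_nx_n\Big\|\ge c\Big\|\sum a_nx_n\Big\| .
\]
So $T$ is bounded below on the span of $(x_n)$. The hypothesis $c_1=0$ will provide one of the three assumptions, the disjointness of $(Rx_n)$, up to a perturbation. The other two have to be manufactured.

\begin{lemma}\label{lem:disjoint}
Let $(f_n)\subset F_0$ satisfy $\|f_n\|\ge r>0$ and $\|f_n\|_1\to0$. After passing to a subsequence, there are pairwise disjoint sets $A_n$ with $\mu(A_n)\to0$ such that $v_n=f_n\mathbf{1}_{A_n}$ satisfies $\|v_n\|\ge r/2$ and, for all finitely supported $(a_n)$,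
\[
\frac34\Big\|\sum a_nv_n\Big\|\le\Big\|\sum a_nf_n\Big\|\le\frac54\Big\|\sum a_nv_n\Big\| .
\]
\end{lemma}

\begin{proof}
Let $\delta_n=2^{-n}r/8$ and $B_n=\{|f_n|>\|f_n\|_1^{1/2}\}$. Then $\mu(B_n)\le\|f_n\|_1^{1/2}\to0$ by Chebyshev's inequality, and $\|f_n\mathbf{1}_{\Omega\setminus B_n}\|\le2\|f_n\|_1^{1/2}\to0$ by (F5). We choose the subsequence inductively and relabel it. Once its $i$th term is chosen, \eqref{eq:ac} gives $\tau_i>0$ such that $\mu(B)\le\tau_i$ implies $\|f_i\mathbf{1}_B\|\le\delta_i/2$. The $n$th term is chosen so that $\|f_n\mathbf{1}_{\Omega\setminus B_n}\|\le\delta_n/2$ and, for $n\ge2$, $\mu(B_n)\le2^{-n}\min_{i<n}\tau_i$. Let $C_n=\bigcup_{j>n}B_j$, so that $\mu(C_n)\le\tau_n$, and let $A_n=B_n\setminus C_n$. These sets are pairwise disjoint, and $f_n-v_n=f_n\mathbf{1}_{\Omega\setminus B_n}+f_n\mathbf{1}_{B_n\cap C_n}$ has norm at most $\delta_n$. Hence $\|v_n\|\ge r/2$, and by disjointness $|a_n|\le\frac2r\|\sum_j a_jv_j\|$. It follows that $\|\sum a_n(f_n-v_n)\|\le\max|a_n|\sum\delta_n\le\frac14\|\sum a_nv_n\|$.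
\end{proof}

Estimates of this kind, valid for all finitely supported $(a_n)$, persist for subsequences; we use this without further mention.

Assume that $c_1=0$. There are $x_n\in M$ with $\|x_n\|=1$ and $\|Rx_n\|_1\to0$, while $\|Rx_n\|\ge c$. Apply Lemma~\ref{lem:disjoint} to $f_n=Rx_n$ with $r=c$, and let $P_n$ be the multiplication by $\mathbf{1}_{A_n}$, so that $v_n=P_nRx_n$ and $\|v_n\|\ge c/2$.

\medskip\noindent\emph{Step 1: disjoint positive vectors below the $|x_n|$.} Domination suggests replacing $x_n$ by $|x_n|$, since $|v_n|\le P_nT|x_n|$. But the $|x_n|$ need not lie in $M$, and $\|\sum a_n|x_n|\|$ has no visible upper bound in terms of $\|\sum a_nx_n\|$. For disjoint vectors $y_n\le|x_n|$ such a bound exists (Step~2). We therefore cut from $|x_n|$ the part that it shares with the other $|x_j|$, taking care that the removed part is invisible to $P_nT$.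

By \eqref{eq:ac}, $\|P_nh\|\to0$ for each $h\in F_0$. Once $n-1$ terms of a subsequence are chosen, $h=T(4^n\sum_{j<n}|x_j|)$ is a fixed vector, so we can choose the $n$th term, and relabel, in such a way that
\begin{equation}\label{eq:past}
\Big\|P_nT\Big(4^n\sum_{j<n}|x_j|\Big)\Big\|\le2^{-n}\qquad(n\ge1).
\end{equation}
Put $z=\sum_j2^{-j}|x_j|$, so that $\|z\|\le1$, and
\[
b_n=4^n\sum_{j<n}|x_j|+2^{-n}z,\qquad y_n=(|x_n|-b_n)^+ .
\]
Then $0\le y_n\le|x_n|$ and $\|y_n\|\le1$. The earlier terms enter $b_n$ with a large weight, which \eqref{eq:past} makes harmless; the later terms enter with a small weight, which is harmless in norm. Together the weights force disjointness. For $n<m$ we have $b_n\ge2^{-n-m}|x_m|$ and $b_m\ge4^m|x_n|$, so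
\[
y_n\le(|x_n|-2^{-n-m}|x_m|)^+,\qquad y_m\le(|x_m|-4^m|x_n|)^+ .
\]
For real $s,t\ge0$ the inequalities $s>2^{-n-m}t$ and $t>4^ms$ would give $s>2^{m-n}s\ge s$. So $(s-2^{-n-m}t)^+\wedge(t-4^ms)^+=0$ for all $s,t\ge0$, and $y_n\wedge y_m=0$ by (F6).

\medskip\noindent\emph{Step 2: $\|\sum a_ny_n\|\le\frac{5}{4c}\|\sum a_nv_n\|$.} For real $t_1,\dots,t_N$, the number $t_n$ is the average of $\epsilon_n\sum_j\epsilon_jt_j$ over $\epsilon\in\{-1,1\}^N$, so $\max_n|t_n|\le2^{-N}\sum_\epsilon|\sum_j\epsilon_jt_j|$. By (F6) this holds in $E_0$, with the supremum in place of the maximum. Using the disjointness of $(y_n)$, then this inequality, then the lower bound for $R$ on $M$, and finally Lemma~\ref{lem:disjoint} with the disjointness of $(v_n)$, we get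
\begin{align*}
\Big\|\sum a_ny_n\Big\|&=\Big\|\bigvee|a_n|y_n\Big\|\le\Big\|\bigvee|a_nx_n|\Big\|\le\max_\epsilon\Big\|\sum\epsilon_na_nx_n\Big\|\\
&\le\frac1c\max_\epsilon\Big\|\sum\epsilon_na_nRx_n\Big\|\le\frac5{4c}\max_\epsilon\Big\|\sum\epsilon_na_nv_n\Big\|=\frac5{4c}\Big\|\sum a_nv_n\Big\| .
\end{align*}

\noindent\emph{Step 3: comparing $v_n$ with $Ty_n$.} Let $d_n=P_nTy_n$ and $w_n=P_nT(|x_n|-y_n)$, so that $|v_n|=P_n|Rx_n|\le P_nT|x_n|=d_n+w_n$. By \eqref{eq:lat1}, $0\le|x_n|-y_n=|x_n|\wedge b_n\le b_n$, and \eqref{eq:past} gives $\|w_n\|\le\|P_nTb_n\|\le2^{-n}(1+\|T\|)$. Discard finitely many indices so that $\sum\|w_n\|\le c/4$. Since $|a_n|\le\frac2c\|\sum_j a_jv_j\|$,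
\[
\Big\|\sum a_nv_n\Big\|=\Big\|\sum|a_n||v_n|\Big\|\le\Big\|\sum|a_n|d_n\Big\|+\frac2c\cdot\frac c4\Big\|\sum a_nv_n\Big\| ,
\]
that is, $\|\sum a_nv_n\|\le2\|\sum|a_n|d_n\|$. With Step~2, $C=5/(2c)$ and $0\le d_n\le Ty_n$, we obtain
\begin{equation}\label{eq:star}
\Big\|\sum a_ny_n\Big\|\le C\Big\|\sum|a_n|d_n\Big\|\le C\Big\|\sum|a_n|Ty_n\Big\| ,
\end{equation}
and also $\|Ty_n\|\ge\|d_n\|\ge\|v_n\|-\|w_n\|\ge c/4$. In particular the $y_n$ are nonzero and pairwise disjoint, hence linearly independent.

\medskip\noindent\emph{Step 4: removing the absolute values.} Inequality \eqref{eq:star} bounds $T$ below on positive combinations of the $y_n$. For other coefficients the $Ty_n$ may still cancel outside the sets $A_n$. We split according to the integrals $\|Ty_n\|_1=\varphi(y_n)$.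

\smallskip\noindent\emph{(a) $\liminf_n\varphi(y_n)=0$.} Along a subsequence $\|Ty_n\|_1\to0$, while $\|Ty_n\|\ge c/4$. Lemma~\ref{lem:disjoint} applied to $f_n=Ty_n$ gives a further subsequence and disjoint vectors $v_n'$ with
\[
\Big\|T\sum a_ny_n\Big\|\ge\frac34\Big\|\sum a_nv_n'\Big\|=\frac34\Big\|\sum|a_n|v_n'\Big\|\ge\frac34\cdot\frac45\Big\|\sum|a_n|Ty_n\Big\|\ge\frac3{5C}\Big\|\sum a_ny_n\Big\| ,
\]
the last step by \eqref{eq:star}. So $T$ is bounded below on the closed span of this subsequence, a contradiction.

\smallskip\noindent\emph{(b) $\varphi(y_n)\ge\delta>0$ for all large $n$.} Discard the other indices. Then $\delta\sum|a_n|\le\varphi(\sum|a_n|y_n)\le\|T\|\,\|\sum|a_n|y_n\|$, so \eqref{eq:star} gives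
\begin{equation}\label{eq:dl1}
\Big\|\sum|a_n|d_n\Big\|\ge\kappa\sum|a_n|,\qquad\kappa=\frac{\delta}{C\|T\|}.
\end{equation}
We would like to say that $Ty_n$ keeps a fixed amount of mass on the small set $A_n$ and apply (F2). For the measure $\mu$ this is not available, since only the norm of $d_n$ in $F_0$ is bounded below. Inequality \eqref{eq:dl1} yields another measure for which it holds.

Let $W$ be the set of all $d+f$ with $d$ in the convex hull of $(d_n)$ and $f\in(F_0)_+$. It is convex, and $\|d+f\|\ge\|d\|\ge\kappa$ by \eqref{eq:dl1}, because $0\le d\le d+f$. The Hahn--Banach theorem separates $W$ from the open ball of radius $\kappa$: there is a functional $\xi$ on $F_0$ with $\|\xi\|=1$ and $\xi\ge\kappa$ on $W$. Thus $\xi(d_n)\ge\kappa$ for all $n$, and $\xi$ is positive because $\xi(d_1)+t\xi(f)\ge\kappa$ for all $t\ge0$ and $f\in(F_0)_+$.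

Put $\lambda(A)=\xi(\mathbf{1}_A)$ for $A\in\Sigma$. This set function is finitely additive, and $0\le\lambda(A)\le\|\mathbf{1}_A\|\to0$ as $\mu(A)\to0$ by \eqref{eq:ac}. So $\lambda$ is a finite measure that vanishes on $\mu$-null sets, and $\lambda(A_n)\to0$. The formula $\xi(f)=\int f\,d\lambda$ holds for simple $f$, hence for $f\in L_\infty(\mu)$ by uniform approximation and $\|f\|\le2\|f\|_\infty$. For $0\le f\in F_0$ we have $0\le f-f\wedge n\mathbf{1}\le f\mathbf{1}_{\{f>n\}}$, so $f\wedge n\mathbf{1}\to f$ in norm by \eqref{eq:ac}, and monotone convergence gives the formula again. Consequently $\|h\|_{L_1(\lambda)}=\xi(|h|)\le\|h\|$ for $h\in F_0$.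

Now $(Ty_n)$ is bounded in $L_1(\lambda)$ and $\int_{A_n}Ty_n\,d\lambda=\xi(d_n)\ge\kappa$, so it is not equi-integrable. By (F2), along a subsequence and for some $\kappa'>0$,
\[
\Big\|T\sum a_ny_n\Big\|\ge\Big\|\sum a_nTy_n\Big\|_{L_1(\lambda)}\ge\kappa'\sum|a_n|\ge\kappa'\Big\|\sum a_ny_n\Big\| ,
\]
which again contradicts the strict singularity of $T$.

\medskip
Both cases are impossible, and Theorem~\ref{thm:oc} is proved.

\begin{remark}
When $c_1=0$, strict singularity is used only in the form that $T$ is not bounded below on the span of a disjoint sequence of nonzero positive vectors. When $c_1>0$, it is used on copies of $\ell_1$ in Step~1, and in Step~3 for the compositions $TD_{\rho_j}$ restricted to $M$.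
\end{remark}

\section{Factorization through order continuous lattices}\label{sec:factor}

\begin{lemma}\label{lem:O}
Let $F$ and $H$ be Banach lattices and $X$ a Banach space.
\begin{itemize}
\item[(a)] The identity of $F$ has (O) if and only if $F$ has order continuous norm.
\item[(b)] If $S:F\to X$ fixes no copy of $c_0$, then $S$ has (O). In particular, strictly singular operators have (O).
\item[(c)] If $0\le S\le S_1:F\to H$ and $S_1$ has (O), then $S$ has (O).
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $F$ has order continuous norm and $\sum_{k\le N}|z_k|\le x$ for all $N$, the partial sums are Cauchy by (F4), so $\|z_k\|\to0$. Otherwise (F4) gives an increasing sequence $0\le x_n\le x$ that is not Cauchy. Then there are $n_1<n_2<\cdots$ such that the increments $u_k=x_{n_{2k}}-x_{n_{2k-1}}\ge0$ satisfy $\inf_k\|u_k\|>0$. Since $x_{n_{2k}}\le x_{n_{2k+1}}$, we have $\sum_{k\le N}u_k\le x_{n_{2N}}-x_{n_1}\le x$, so $x$ and $(u_k)$ form a witness.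

(b) Let $x$ and $(z_k)$ be a witness for the failure of (O). Then $|\sum a_kz_k|\le\max|a_k|\,x$, so $\|\sum a_kz_k\|\le\|x\|\max|a_k|$ for finitely supported $(a_k)$. Given a functional $\xi$ on $X$, the choice $a_k=\operatorname{sign}\xi(Sz_k)$ yields $\sum_{k\le N}|\xi(Sz_k)|\le\|\xi\|\,\|S\|\,\|x\|$. By (F3), along a subsequence and for some $\kappa>0$,
\[
\kappa\max|a_k|\le\Big\|S\sum a_kz_k\Big\|\le\|S\|\,\Big\|\sum a_kz_k\Big\|\le\|S\|\,\|x\|\max|a_k| .
\]
So the subsequence of $(z_k)$ is $\sim c_0$ and $S$ is bounded below on its closed span.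

(c) If $\sum_{k\le N}|z_k|\le x$ for all $N$, then $\|Sz_k\|\le\|S_1|z_k|\|$ by \eqref{eq:dom}, and the right side tends to $0$ by (O) for $S_1$ applied to $(|z_k|)$.
\end{proof}

Part (c) is the reason for working with (O): unlike strict singularity, it passes from $T_2$ to $R_2$ at no cost. To exploit it we renorm $F$ so that $S$ stays bounded, the order survives, and the new norm sees no more than $S$ does. The seminorm $p$ below is the smallest lattice seminorm that majorizes $\|S\cdot\|$, since any such seminorm $q$ has $\|Sz\|\le q(z)\le q(x)$ for $|z|\le|x|$.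

\begin{lemma}\label{lem:factor}
If $S:F\to X$ has (O), then $S=\tilde SQ$, where $G$ is a Banach lattice with order continuous norm, $Q:F\to G$ is a bounded lattice homomorphism and $\tilde S:G\to X$ is an operator.
\end{lemma}

\begin{proof}
Let $p(x)=\sup\{\|Sz\|:|z|\le|x|\}$. Then $\|Sx\|\le p(x)\le\|S\|\,\|x\|$, $p(tx)=|t|p(x)$, and $|x|\le|x'|$ implies $p(x)\le p(x')$. For the triangle inequality let $|z|\le|x+x'|$ and $z_1=(z\wedge|x|)\vee(-|x|)$. By \eqref{eq:trunc}, $|z_1|\le|x|$ and $|z-z_1|=(|z|-|x|)^+\le|x'|$, so $\|Sz\|\le p(x)+p(x')$. Thus $p$ is a lattice seminorm and $p^{-1}(0)$ is an ideal. The quotient $F/p^{-1}(0)$ is a vector lattice on which $p$ is a lattice norm; its completion $G$ is a Banach lattice, and the canonical map $Q:F\to G$ is a lattice homomorphism with dense range and $\|Qx\|=p(x)$. Since $\|Sx\|\le\|Qx\|$, the rule $\tilde S(Qx)=Sx$ defines an operator that extends to $G$. It remains to verify the criterion (F4) in $G$.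

First let $0\le x_n\le x$ be an increasing sequence in $F$. If $(Qx_n)$ is not Cauchy, we find as in the proof of Lemma~\ref{lem:O}(a) increments $u_k\ge0$ and $\varepsilon>0$ with $p(u_k)>\varepsilon$ and $\sum_{k\le N}u_k\le x$ for all $N$. Choosing $|z_k|\le u_k$ with $\|Sz_k\|>\varepsilon$ contradicts (O). So $(Qx_n)$ is Cauchy.

Now let $0\le g_n\le g$ be an increasing sequence in $G$, and let $\eta>0$. We approximate $(g_n)$ uniformly by the image of an increasing, order bounded sequence in $F$. Choose $x'\in F$ with $\|Qx'-g\|\le\eta$ and put $x=x'^+$; then $|Qx-g|=|(Qx')^+-g^+|\le|Qx'-g|$, so $\|Qx-g\|\le\eta$. Let $h_n=g_n\wedge Qx$. This sequence increases, $0\le h_n\le Qx$, and $g_n-h_n=(g_n-Qx)^+\le(g-Qx)^+$ by \eqref{eq:lat1}, so $\|g_n-h_n\|\le\eta$. Choose $x_n'\in F$ with $\|Qx_n'-h_n\|\le2^{-n}\eta$ and put $x_n=x_n'^+\wedge x$. Since $h_n=h_n^+\wedge Qx$, the first inequality in \eqref{eq:lat2} gives $|Qx_n-h_n|\le|Qx_n'-h_n|$. The vectors $z_n=x_1\vee\dots\vee x_n$ increase and lie in $[0,x]$. Since $h_n=h_1\vee\dots\vee h_n$, the second inequality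 in \eqref{eq:lat2} gives $\|Qz_n-h_n\|\le\sum_{j\le n}2^{-j}\eta\le\eta$. Thus $\|g_n-Qz_n\|\le2\eta$, and $(Qz_n)$ is Cauchy by the previous paragraph, so $\limsup_{n,m}\|g_n-g_m\|\le4\eta$. As $\eta$ is arbitrary, $(g_n)$ is Cauchy.
\end{proof}

Conversely, every $S=\tilde SQ$ of this form has (O): from $\sum_{k\le N}|Qz_k|=Q\sum_{k\le N}|z_k|\le Qx$ and Lemma~\ref{lem:O}(a) we get $\|Qz_k\|\to0$.

\begin{proof}[Proof of Theorem~\ref{thm:O}(i)]
Write $S=\tilde SQ$ as in Lemma~\ref{lem:factor}. Since $Q$ is positive, $0\le QR\le QT:E\to G$, and $QT$ is strictly singular by (F1). By Theorem~\ref{thm:oc}, $QR$ is strictly singular, and so is $SR=\tilde S(QR)$. The two examples are parts (b) and (c) of Lemma~\ref{lem:O}.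
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:square}]
By Lemma~\ref{lem:O}(b), $T_2$ has (O), and by Lemma~\ref{lem:O}(c) so does $R_2$. Theorem~\ref{thm:O}(i) with $S=R_2$, $R=R_1$, $T=T_1$ shows that $R_2R_1$ is strictly singular. Taking $R_1=R_2=R$ and $T_1=T_2=T$ gives the statement for $R^2$, and $R^3=R\cdot R^2$ is strictly singular by (F1).
\end{proof}

The two majorants play different parts: all that is used of $T_2$ is that it fixes no copy of $c_0$.

\section{Necessity of property (O)}\label{sec:necessity}

A witness for the failure of (O) behaves like the unit vectors of $\ell_\infty$. To transplant the operators $R_0,T_0$ of Section~\ref{sec:examples} into $F$ we need an image of all of $\ell_\infty$, which requires infinite sums $\sum b_kz_k$ that do not converge in norm. They exist as suprema when $F$ is $\sigma$-Dedekind complete.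

\begin{proof}[Proof of Theorem~\ref{thm:O}(ii) and of the final assertions]
Let $x$ and $(z_k)$ be a witness. Since $z_k=z_k^+-z_k^-$, one of $\|Sz_k^+\|$ and $\|Sz_k^-\|$ is at least $\frac12\|Sz_k\|$. Replacing each $z_k$ by $z_k^+$ or $z_k^-$, we may assume $z_k\ge0$.

For $0\le b\in\ell_\infty$ the sums $\sum_{k\le N}b_kz_k$ increase with $N$ and are bounded by $\|b\|_\infty x$, so $\Psi(b)=\sup_N\sum_{k\le N}b_kz_k$ exists and $0\le\Psi(b)\le\|b\|_\infty x$. The map $\Psi$ is positively homogeneous. It is additive, because increasing sequences $(p_N),(q_N)$ with suprema $p,q$ satisfy $p_N+q_{N'}\le p_{N''}+q_{N''}$ for $N''=\max(N,N')$, whence $\sup_N(p_N+q_N)=p+q$. Therefore $\Psi(b-b')=\Psi(b)-\Psi(b')$, for $b,b'\ge0$, is a well-defined positive linear map $\ell_\infty\to F$. It is bounded, since $|\Psi(b)|\le\Psi(|b|)\le\|b\|_\infty x$, and $\Psi(e_k)=z_k$.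

By (F7) applied to $U=S\Psi$, there are an infinite set $A$ and $\gamma>0$ with $\|S\Psi b\|\ge\gamma\|b\|_\infty$ on $\ell_\infty(A)$. Identify $A$ with the set $D$ of Section~\ref{sec:examples}, so that $\ell_\infty(D)=\ell_\infty(A)$ and $R_0,T_0$ map $\ell_1$ into $\ell_\infty(A)$. Put $R=\Psi R_0$ and $T=\Psi T_0$. Then $0\le R\le T$ because $\Psi$ is positive, and $Ta=(\sum_n a_n)\Psi(\mathbf{1}_A)$ has rank one because $\|S\Psi(\mathbf{1}_A)\|\ge\gamma$. For $a$ in the hyperplane $H$ we have $\|SRa\|\ge\gamma\|R_0a\|_\infty=\frac\gamma2\|a\|_1$, so $SR$ is not strictly singular.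

Operators of rank one are strictly singular, so (i) and (ii) show that (O) is necessary and sufficient. For $S$ the identity of $F$, the conclusion of (i) is that of Theorem~\ref{thm:oc}, and (O) is order continuity of the norm by Lemma~\ref{lem:O}(a).
\end{proof}

\begin{remark}
Part (ii) fails without $\sigma$-Dedekind completeness. Let $F=c$, the lattice of convergent sequences, and let $S$ be the identity, which fails (O) with $z_k=e_k$ and $x=\mathbf{1}$. The dual of $c$ is separable, hence so is the dual of each closed subspace of $c$, whereas $\ell_1^*=\ell_\infty$ is not. So $c$ contains no copy of $\ell_1$, and every operator $\ell_1\to c$ is strictly singular by Section~\ref{sec:examples}.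
\end{remark}

\section{Complex scalars}\label{sec:complex}

A complex Banach lattice is the complexification $E_{\mathbb{C}}=E+iE$ of a real Banach lattice $E$. Its modulus satisfies $|x|\vee|x'|\le|x+ix'|\le|x|+|x'|$, so its norm is equivalent to $\max(\|x\|,\|x'\|)$. Order continuity and $\sigma$-Dedekind completeness refer to $E$, and the positive operators $E_{\mathbb{C}}\to F_{\mathbb{C}}$ are the complexifications $V_{\mathbb{C}}(x+ix')=Vx+iVx'$ of the positive operators $V:E\to F$. Facts (F1) and (F3) hold over either field.

\begin{lemma}\label{lem:complex}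
Let $Y$ be a complex Banach space and $B:E_{\mathbb{C}}\to Y$ a complex-linear operator. Then $B$ is strictly singular over $\mathbb{C}$ if and only if $B_0=B|_E$ is strictly singular over $\mathbb{R}$.
\end{lemma}

\begin{proof}
If $B_0$ is strictly singular, then $B(x+ix')=B_0x+iB_0x'$ is a sum of two real strictly singular operators by (F1), and an infinite-dimensional complex subspace is an infinite-dimensional real subspace.

Conversely, let $B$ be strictly singular, and let $\overline{Y}$ be $Y$ with the scalar multiplication $(t,w)\mapsto\bar tw$. The operator $B':E_{\mathbb{C}}\to\overline{Y}$, $B'z=B\bar z$ with $\overline{x+ix'}=x-ix'$, is complex-linear, and it is strictly singular because conjugation is an isometry that maps complex subspaces onto complex subspaces. By (F1), $z\mapsto(Bz,B'z)$ is strictly singular into $Y\oplus\overline{Y}$. If $B_0$ were bounded below by $c>0$ on an infinite-dimensional closed $M\subseteq E$, then for $z=x+ix'\in M+iM$ the identities $Bz+B'z=2B_0x$ and $Bz-B'z=2iB_0x'$ in $Y$ would give $\|Bz\|+\|B'z\|\ge2c\max(\|x\|,\|x'\|)$,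 a contradiction.
\end{proof}

By Lemma~\ref{lem:complex}, $V_{\mathbb{C}}$ is strictly singular if and only if $V$ is. Complexification respects products and rank, so Theorems~\ref{thm:square} and~\ref{thm:oc} and Proposition~\ref{prop:example} hold for complex Banach lattices. For Theorem~\ref{thm:O}, let $S:F_{\mathbb{C}}\to X$ be complex-linear. Since the real and imaginary parts of $z_k$ are bounded in modulus by $|z_k|$, the operator $S$ has (O) if and only if $S|_F$ does. Moreover $(SR_{\mathbb{C}})|_E=(S|_F)R$, so by Lemma~\ref{lem:complex} $SR_{\mathbb{C}}$ is strictly singular if and only if $(S|_F)R$ is. This transfers (i), (ii) and the final assertions. The proofs of parts (b) and (c) of Lemma~\ref{lem:O}, which give the examples in (i), apply without change, with unimodular $a_k$ in place of signs.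

\begin{thebibliography}{9}

\bibitem{AB} Aliprantis and Burkinshaw, \emph{Positive Operators}.

\bibitem{Dom} \emph{Domination problems for strictly singular operators and other related classes}, \texttt{https://www.icmat.es/\allowbreak miembros/\allowbreak ptradacete/\allowbreak assets/\allowbreak images/\allowbreak portfolio/\allowbreak 2011pos.pdf}

\bibitem{LT} Lindenstrauss and Tzafriri, volume II.

\bibitem{Ros} Rosenthal, Studia Math. 37 (1970).

\end{thebibliography}
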